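# A weakly Lindelöf determined space whose norm has a corner at every point

## 1. A tree of countable sequences and its weighted branches

We begin with a tree and a family of weights on it; everything later is read off from them.

For a function $f:A\to(0,1)$ on any set $A$ put
$$\prod_A(1-f)=\inf_F\prod_{a\in F}(1-f(a)),$$
the infimum over finite $F\subset A$, the empty product being $1$. This number equals $\exp\big(-\sum_{a\in A}-\log(1-f(a))\big)$, with $e^{-\infty}=0$. All terms of the sum are positive, so the product is multiplicative over partitions of $A$.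

**Definition (the tree).** $T$ is the set of all functions $s:\beta\to(0,1)$, where $\beta=:|s|$ is an ordinal, the length of $s$, such that $\prod_\beta(1-s)>0$. We order $T$ by extension: $u\le s$ means $u=s|\alpha$ for some $\alpha\le|s|$.

The condition says that $\sum_{\delta<|s|}-\log(1-s(\delta))$ is finite. A sum of uncountably many positive reals is infinite (for some $n$ infinitely many terms exceed $1/n$), so every $s\in T$ has countable length, $|s|<\omega_1$. An initial segment of an element of $T$ is in $T$, since it has fewer factors. The empty function $\emptyset$ is in $T$, and if $s\in T$ and $t\in(0,1)$, the one-step extension $s^\frown t$ is in $T$. Two initial segments of the same $s$ are comparable.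

For example, the function on $\omega$ with $s(n)=1/(n+2)^2$ is in $T$, because $\prod_{k\ge2}(1-k^{-2})=1/2$. The constant function $b(n)=1/2$ on $\omega$ is not in $T$, although all the finite pieces $b|n$ are. So some branches of $T$ run out of the tree at a limit.

**Definition (the weights).** Fix $\kappa\in(0,1]$. For $s\in T$ and $\alpha\le|s|$ let
$$\rho_s(\alpha)=\prod_{\alpha\le\delta<|s|}(1-s(\delta))\in(0,1],$$
and define $z_s:T\to[0,2]$ by
$$z_s(s|\alpha)=(1+\kappa\sqrt{s(\alpha)})\,\rho_s(\alpha)\quad(\alpha<|s|),\qquad z_s(u)=0\ \text{ if not }u<s.$$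

So $z_s$ lives on the strict initial segments of $s$; always $z_s(s)=0$, and $z_\emptyset=0$. For instance, let $\kappa=1$ and let $s$ be the sequence $(\tfrac14,\tfrac19)$. Then $z_s(\emptyset)=(1+\tfrac12)\cdot\tfrac34\cdot\tfrac89=1$, $z_s((\tfrac14))=(1+\tfrac13)\cdot\tfrac89=\tfrac{32}{27}$, and all other values are $0$.

Going one step further, from $s$ to $s^\frown t$, multiplies all old weights by the toll $1-t$ and gives the node $s$, which had weight $0$, the new weight $(1-t)(1+\kappa\sqrt t)$. The number
$$m=\sup_{0<t<1}(1-t)(1+\kappa\sqrt t)$$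
will matter. With $r=\sqrt t$,
$$(1-r^2)(1+\kappa r)=1+\kappa r-r^2-\kappa r^3,$$
which is $>1$ for small $r>0$ and at most $1+\kappa r-r^2\le1+\kappa^2/4$. Hence $1<m\le1+\kappa^2/4$. For $\kappa=1$ the derivative in $r$ is $1-2r-3r^2=(1-3r)(1+r)$, so the supremum is attained at $r=1/3$, that is at $t=1/9$, and $m=32/27$.

Three formulas follow directly from the definition.

$$z_{s^\frown t}=(1-t)\big(z_s+(1+\kappa\sqrt t)\,1_{\{s\}}\big)\qquad(s\in T,\ t\in(0,1)).\tag{1}$$

If $u<s$, $|u|=\zeta$ and $\alpha<\zeta$, then, since $s$ and $u$ agree below $\zeta$ and $\rho_s(\alpha)=\rho_u(\alpha)\rho_s(\zeta)$,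
$$z_s(u|\alpha)=z_u(u|\alpha)\,\rho_s(\zeta).\tag{2}$$

If $u<s$ and $|u|=\zeta$, then
$$\rho_s(\zeta)\le z_s(u)=(1+\kappa\sqrt{s(\zeta)})\rho_s(\zeta)\le2\rho_s(\zeta),\qquad \rho_s(\zeta)\le1-s(\zeta),\qquad z_s(u)\le m.\tag{3}$$
The last inequality combines the first two: $z_s(u)\le(1+\kappa\sqrt{s(\zeta)})(1-s(\zeta))\le m$.

What this is for: we shall norm $c_{00}(T)$, the finitely supported functions on $T$, by $\|x\|=\sup_s\sum_u z_s(u)|x(u)|$, and complete. Letting $t\to0$ in (1) shows that $z_s+1_{\{s\}}$ is a limit of the functionals used in the norm, and by symmetry $z_s-1_{\{s\}}$ is also in the dual ball. So if $z_s$ norms a vector $x$ with $x(s)=0$, then two different functionals norm $x$, and the norm has a corner at $x$. The plan is to show that every $x$ is normed in this way, up to signs, while the space stays small enough to be weakly Lindelöf determined.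

## 2. Gâteaux differentiability and WLD spaces

All Banach spaces are real.

**Definition.** A continuous convex function $f$ on a Banach space $X$ is Gâteaux differentiable at $x$ if for every $h\in X$ the limit $\lim_{t\to0}\frac{f(x+th)-f(x)}t$ exists and is a continuous linear functional of $h$. The space $X$ is a Gâteaux differentiability space (GDS) if every continuous convex function on $X$ is Gâteaux differentiable at each point of a dense set, and it is weak Asplund if this holds on a dense $G_\delta$ set.

Clearly weak Asplund implies GDS. To show that a space is not a GDS it is enough to produce one bad convex function, and the norm itself will do if it has corners everywhere: if $\|x+\eta h\|\ge\|x\|+|\eta|$ for all $\eta\in\mathbb R$, then $(\|x+\eta h\|-\|x\|)/\eta$ is $\ge1$ for $\eta>0$ and $\le-1$ for $\eta<0$, so there is no derivative at $x$ in direction $h$.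

**Definition.** $X$ is weakly Lindelöf determined (WLD) if there is a set $\Gamma\subset X$ with dense linear span such that for every $x^*\in X^*$ the set $\{\gamma\in\Gamma:x^*(\gamma)\ne0\}$ is countable. We then say that $\Gamma$ witnesses that $X$ is WLD.

Every separable space is WLD: take $\Gamma$ countable and dense. For any set $I$, the unit vectors witness that $\ell_2(I)$ and $c_0(I)$ are WLD, because elements of the duals $\ell_2(I)$ and $\ell_1(I)$ have countable support.

By a result of Argyros and Mercourakis, neither of the classes of WLD spaces and weak Asplund spaces is contained in the other. This leaves the problem, posed in "Compact Spaces And Their Applications In Banach Space Theory": is every WLD space a Gâteaux differentiability space?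

Separable spaces give no counterexample: by Mazur's theorem a continuous convex function on a separable Banach space is Gâteaux differentiable on a dense $G_\delta$ set. In $c_0(I)$ with its usual norm we do not find corners everywhere either. If $|x(i_0)|\ge|x(i)|+\delta$ for some $i_0$, some $\delta>0$ and all $i\ne i_0$, then $\|x+h\|=|x(i_0)+h(i_0)|$ for $\|h\|<\delta/2$, so the norm is differentiable at $x$. Such points are dense, since we may raise a maximal coordinate of $x$ in modulus by $\delta$. Nevertheless the answer to the question is no, in ZFC.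

**Theorem A.** There is a WLD Banach space $X$, with a 1‑unconditional (uncountable) basis $(e_u)_{u\in T}$, such that for every $x\in X$ there is $s\in T$ with $e_s^*(x)=0$ and
$$\|x+\eta e_s\|\ge\|x\|+|\eta|\qquad\text{for all }\eta\in\mathbb R.$$
Hence $\|\cdot\|$ is nowhere Gâteaux differentiable, and $X$ is not a GDS.

Here 1‑unconditional basis means that the sums $\sum_{u\in F}e_u^*(x)e_u$ converge to $x$ along the finite sets $F\subset T$, and all sign changes $e_u\mapsto\pm e_u$ extend to isometries of $X$. Two complements say how sharp the corners can be, and what differentiability-like property survives in every WLD space.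

**Theorem B.** (i) For every $\varepsilon>0$, $X$ in Theorem A can be chosen so that the normalized vectors $\bar e_s=e_s/\|e_s\|$ satisfy: for each $x$ there is $s$ with $\|x+\eta\bar e_s\|\ge\|x\|+(1-\varepsilon)|\eta|$ for all $\eta$. (ii) The constant $1$ is impossible: if $X$ is WLD, witnessed by a set $\Gamma$ of norm-one vectors, then it is not true that for every $x\in X$ there is $\gamma\in\Gamma$ with $\|x+\eta\gamma\|=\|x\|+|\eta|$ for all $\eta\in\mathbb R$.

**Theorem C.** Let $X$ be WLD and $\emptyset\ne C\subset X^*$ weak\*-compact convex. Then there are $\theta<\omega_1$ and $x_\alpha\in X$ $(\alpha<\theta)$ such that the iterated faces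
$$F_0=C,\qquad F_{\alpha+1}=\{f\in F_\alpha:f(x_\alpha)=\max_{F_\alpha}x_\alpha\},\qquad F_\lambda=\bigcap_{\alpha<\lambda}F_\alpha\ (\lambda\text{ limit})$$
end in a singleton $F_\theta=\{z\}$; in particular $z$ is an extreme point and a weak\* $G_\delta$ point of $C$. For $C=B_{X^*}$ with $X$ the space constructed in Section 4, $\theta=1$ is impossible, while $\theta=2$ is possible for a suitable choice of $x_0,x_1$.

To see iterated faces in the plane: for $C=[0,1]^2$, maximizing the first coordinate gives the edge $\{1\}\times[0,1]$, and then maximizing the second gives the point $(1,1)$, so $\theta=2$ with this choice. A functional with two positive coefficients does it in one step.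

## 3. Three simpler norms and where each one fails

**The space $\ell_1(I)$, $I$ uncountable.** Here corners are free: each $x\in\ell_1(I)$ has countable support, so there is $i$ with $x(i)=0$, and $\|x+\eta e_i\|=\|x\|+|\eta|$. But the functional $x\mapsto\sum_ix(i)$ is nonzero on all $e_i$, so the unit vectors do not witness WLD. No other set does: this will come out of Theorem C in Section 9. The trouble is that one functional sees all the vectors $e_i$ at once. We want $\ell_1$-behavior along countable sets only.

**The tree without weights.** A natural way to get this is to let only chains add up. On $c_{00}(T)$ put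
$$N(x)=\sup_{s\in T}\sum_{u<s}|x(u)|$$
and complete. If the supremum for $x\ge0$ is attained at some $s\in T$, then comparing with $s^\frown t$ gives $x(s)=0$, and $e_s$ is a corner direction. But the supremum may be reached only along a branch that leaves the tree. Let $b$ be the constant $1/2$ on $\omega$, so that $b\notin T$, and let $x=\sum_n2^{-n}e_{b|n}$, which converges since $N(e_u)=1$; clearly $N(x)=2$. We claim that $N$ is Gâteaux differentiable at $x$. For this and for the next attempt we use a small remark.

**Remark 1.** Let $N$ be a norm, $f$ a continuous linear functional, and suppose that for every $y$ in a dense subspace $N(x+ty)=N(x)+tf(y)$ for all small $|t|$. Then $N$ is Gâteaux differentiable at $x$ with derivative $f$. Indeed, given $y$ and $\varepsilon>0$ pick $y'$ in the subspace with $N(y-y')<\varepsilon$; for small $|t|\neq0$,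
$$\Big|\frac{N(x+ty)-N(x)}t-f(y)\Big|\le N(y-y')+|f(y'-y)|\le(1+\|f\|)\varepsilon.$$

Put $f(y)=\sum_ny(b|n)$ for $y\in c_{00}(T)$; since the finitely many $b|n$ in the support of $y$ lie strictly below some $b|k$, we have $|f(y)|\le N(y)$, so $f$ extends continuously. Fix $y\in c_{00}(T)$. No $u\in T$ extends every $b|n$, for then $b$ would be an initial segment of $u$ and lie in $T$. So there is $N_0$ with $b|N_0\not\le u$ for all $u$ in the support of $y$. Consider $s\in T$.

* If $b|N_0\not<s$, then $\sum_{u<s}|(x+ty)(u)|\le\sum_{n<N_0}2^{-n}+|t|\sum_u|y(u)|=2-2^{1-N_0}+|t|\sum_u|y(u)|$.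
* If $b|N_0<s$, then each $u<s$ in the support of $y$ is comparable to $b|N_0$, hence $u<b|N_0$, so $u$ is one of the $b|n$ with $n<N_0$. If the nodes $b|n$ below $s$ are those with $n<k$ (where $N_0<k<\omega$), the sum over $u<s$ is $\sum_{n<k}|2^{-n}+ty(b|n)|=\sum_{n<k}2^{-n}+tf(y)$ for small $|t|$, uniformly in $s$, because $y(b|n)=0$ for $n\ge N_0$.

Taking $s=b|k$ with $k\to\infty$, the second kind has supremum $2+tf(y)$, which for small $|t|$ beats the first kind. So $N(x+ty)=2+tf(y)$ for small $|t|$, and $N$ is differentiable at $x$.

We cannot cure this by replacing $T$ with a tree in which every countable chain has a strict upper bound. Transfinite recursion then gives a chain $D$ of length $\omega_1$. Any finite subset of $D$ lies strictly below an element of $D$, so $y\mapsto\sum_{u\in D}y(u)$ has norm at most $1$, and it is nonzero at uncountably many $e_u$.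

The products $\rho_s$ resolve this dilemma. With the weights of Section 1 and the same $b$, we have $z_{b|n}(b|k)\le2\cdot2^{-(n-k)}\to0$ as $n\to\infty$: a branch that leaves $T$ is one along which the tolls eat up all the weight, so in the limit it contributes nothing.

**Weights without the square root.** Now take the weights $z_s$ with $\kappa=0$, that is $z_s(s|\alpha)=\rho_s(\alpha)$, and $N(x)=\sup_s\sum_uz_s(u)|x(u)|$. Then $N(e_\emptyset)=\sup_{0<t<1}(1-t)=1$, and this is approached only as $t\to0$. We show that $N$ is differentiable at $e_\emptyset$, with derivative $y\mapsto y(\emptyset)$; this functional is continuous, as $|y(\emptyset)|\le N(y)$. Let $y=y(\emptyset)e_\emptyset+y'\in c_{00}(T)$ with $y'(\emptyset)=0$, and let $q<1$ be such that $\rho_u(0)\le q$ for all $u$ in the support of $y'$. Consider $s\ne\emptyset$ and small $|t|$ (the index $s=\emptyset$ contributes $0$). If no $u<s$ is in the support of $y'$, then $s$ contributes $\rho_s(0)(1+ty(\emptyset))\le1+ty(\emptyset)$. If some such $u$ exists, then $\rho_s(0)\le\rho_u(0)\le q$, and $s$ contributes at most $q(1+ty(\emptyset))+|t|\sum_u|y'(u)|<1+ty(\emptyset)$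 for small $|t|$. The one-term sequences $s=(\tau)$, $\tau\to0$, contribute $(1-\tau)(1+ty(\emptyset))$. So $N(e_\emptyset+ty)=1+ty(\emptyset)$ for small $|t|$, and Remark 1 applies.

The failure is exactly this: the functional that norms $e_\emptyset$ is $z_\emptyset+e_\emptyset^*$, a limit of $z_{\emptyset^\frown t}$ as $t\to0$, and its top node $\emptyset$ carries a nonzero coordinate of $x$. We must make it unprofitable to stop at such a limit. Suppose that the new node gets the factor $1+\varphi(t)$, where $\varphi(t)\to0$ as $t\to0$. If $z_b+e_b^*$ norms $x\ge0$, then comparison with $z_{b^\frown t}$ gives $(1-t)(\|x\|+\varphi(t)x(b))\le\|x\|$, that is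
$$(1-t)\,\varphi(t)\,x(b)\le t\|x\|.$$
With $\varphi(t)=Kt$ this only says $x(b)\le\|x\|/K$ in the limit. But if $\varphi(t)/t\to\infty$ it forces $x(b)=0$. The choice $\varphi(t)=\kappa\sqrt t$ does this, and from now on $\kappa\in(0,1]$ again.

## 4. The space $X$ and its basis

On $c_{00}(T)$ let
$$\|x\|=\sup_{s\in T}\sum_uz_s(u)|x(u)|.$$

**Step 1: this is a norm, and $\|e_u\|=m$.** By (3), $\|x\|\le m\sum_u|x(u)|<\infty$. By (1), $z_{u^\frown t}(u)=(1-t)(1+\kappa\sqrt t)$; letting $t\to0$ gives $|x(u)|\le\|x\|$, so $\|x\|=0$ only for $x=0$. Homogeneity and the triangle inequality are clear. Taking the supremum over $t$ in the same formula gives $\|e_u\|\ge m$, and (3) gives $\|e_u\|\le m$.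

Let $X$ be the completion.

**Step 2: the basis is 1‑unconditional.** The norm depends only on $|x|$ and is monotone in it: $|x|\le|y|$ pointwise implies $\|x\|\le\|y\|$. Hence on $c_{00}(T)$:

* for every $F\subset T$ the coordinate projection $P_F$ has norm $\le1$, so it extends to $X$;
* every sign change $e_u\mapsto\epsilon_ue_u$, $\epsilon_u=\pm1$, is an isometry of $c_{00}(T)$ onto itself and extends to an isometry of $X$ onto $X$;
* by Step 1 the coordinate functionals extend to $e_u^*\in X^*$ with $\|e_u^*\|\le1$; we write $x(u)=e_u^*(x)$ for $x\in X$.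

For finite $F$ we have $P_Fx=\sum_{u\in F}x(u)e_u$ on $X$ by continuity. Moreover $P_Fx\to x$ along the finite sets: if $y\in c_{00}(T)$ with $\|x-y\|<\varepsilon$ and $F$ contains the support of $y$, then $\|P_Fx-x\|\le\|P_F(x-y)\|+\|y-x\|<2\varepsilon$. So $(e_u)_{u\in T}$ is a 1‑unconditional basis, uncountable since $T$ contains the one-term sequences $(t)$, $0<t<1$. An element of $X^*$ is determined by its values on the $e_u$, and a bounded net in $X^*$ converges weak\* to $f\in X^*$ as soon as it does so at each $e_u$.

**Step 3: the $z_s$ lie in the dual ball and norm the positive vectors.** On $c_{00}(T)$ we have $|\sum_uz_s(u)x(u)|\le\|x\|$, so $z_s$ defines an element of $B_{X^*}$, and (1) holds in $X^*$ with $e_s^*$ in place of $1_{\{s\}}$. Write $x\ge0$ if all $x(u)\ge0$. Then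
$$\|x\|=\sup_{s\in T}\langle z_s,x\rangle\qquad(x\in X,\ x\ge0).\tag{4}$$
For $P_Fx$ with $F$ finite this is the definition of the norm. Both sides of (4) are 1‑Lipschitz functions of $x$, and $P_Fx\to x$, so (4) holds for $x$.

**Step 4: two functionals at each node.** By (1), $z_{s^\frown t}=(1-t)(z_s+(1+\kappa\sqrt t)e_s^*)\to z_s+e_s^*$ in norm as $t\to0$, so $z_s+e_s^*\in B_{X^*}$. Flipping the sign of the coordinate $s$ is an isometry, and $z_s(s)=0$, so also $z_s-e_s^*\in B_{X^*}$:
$$z_s\pm e_s^*\in B_{X^*}\qquad(s\in T).\tag{5}$$

## 5. Countable chains, small antichains: $X$ is WLD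

We show that $\Gamma=\{e_u:u\in T\}$, whose span is dense, is a witness.

**Step 1: every chain in $T$ is countable.** This is where the positivity of the products is used. Suppose that $D\subset T$ is an uncountable chain. Comparable elements of equal length are equal, so the elements of $D$ have distinct lengths, all countable. An uncountable set of countable ordinals is unbounded in $\omega_1$, so $b=\bigcup D$ is a function on $\omega_1$, and each $b|\alpha$ with $\alpha<\omega_1$ is an initial segment of an element of $D$, hence in $T$. Then
$$\alpha\mapsto\sum_{\delta<\alpha}-\log(1-b(\delta))$$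
is a finite, strictly increasing real function on $\omega_1$. Choosing a rational between its values at $\alpha$ and $\alpha+1$ for each $\alpha$ gives uncountably many distinct rationals, a contradiction.

**Step 2: antichains on which a functional is large are bounded in size.** Let $x^*\in X^*$, $n\ge1$ and $\Gamma_n=\{u\in T:|x^*(e_u)|\ge1/n\}$. Let $u_1,\dots,u_k\in\Gamma_n$ be an antichain. For a given $s$ at most one $u_i$ satisfies $u_i<s$, as initial segments of $s$ are comparable. So by (3) $\|\sum_i\pm e_{u_i}\|\le m$ for all signs. Choosing suitable signs,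
$$\frac kn\le\sum_{i=1}^k|x^*(e_{u_i})|\le m\|x^*\|.$$

**Step 3: $\Gamma_n$ is countable.** If $\Gamma_n\ne\emptyset$, choose by Step 2 an antichain $\{u_1,\dots,u_k\}\subset\Gamma_n$ of maximal size. Every $v\in\Gamma_n$ is comparable to some $u_i$, otherwise we could add it. It remains to count those below and those above a fixed $u_i$.

The elements $v\le u_i$ are the $u_i|\alpha$ with $\alpha\le|u_i|<\omega_1$, so there are countably many.

The elements of $\Gamma_n$ that are $\ge u_i$ form a chain. Suppose that $v,w\ge u_i$ in $\Gamma_n$ are incomparable, and let $j\ne i$. If $u_j\le v$, then $u_i$ and $u_j$ are both initial segments of $v$, hence comparable; if $v\le u_j$, then $u_i\le u_j$. Both are impossible, so $v$ is incomparable to $u_j$, and likewise $w$. Then $\{v,w\}\cup\{u_j:j\ne i\}$ is an antichain of size $k+1$ in $\Gamma_n$, contradicting maximality. By Step 1 this chain is countable.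

So each $\Gamma_n$ is countable, and hence so is $\{u:x^*(e_u)\ne0\}=\bigcup_n\Gamma_n$. Thus $X$ is WLD. $\square$

## 6. The weak\* limits of the functionals $z_s$

The supremum in (4) need not be attained at some $z_s$, but it is attained on the weak\* closure of $\{z_s\}$, which is weak\* compact by Banach–Alaoglu. We must know what is in this closure. The answer: up to a factor $c\le1$, only the $z_s$ themselves and the limits $z_b+e_b^*$ met in (5).

**Lemma.** Let $W\subset B_{X^*}$ be the weak\* closure of $\{z_s:s\in T\}$. Every $z\in W\setminus\{0\}$ has one of the forms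
$$z=c\,z_s\ (s\in T)\qquad\text{or}\qquad z=c\,(z_b+e_b^*)\ (b\in T),\qquad c\in(0,1].$$

Let $(z_{s_i})$ be a net with $z_{s_i}\to z$ weak\*. Write $z(u)=z(e_u)\ge0$ and $D=\{u\in T:z(u)>0\}$, which is nonempty because $z\ne0$.

**Step 1: $D$ is a downward closed chain.** If $u\in D$, then $z_{s_i}(u)>0$ eventually, so $u<s_i$ eventually. Two elements of $D$ are thus eventually initial segments of the same $s_i$, hence comparable. Let $u\in D$, $|u|=\zeta$ and $\alpha<\zeta$. By (2) and (3), eventually
$$z_{s_i}(u|\alpha)=z_u(u|\alpha)\rho_{s_i}(\zeta)\ge\tfrac12z_u(u|\alpha)\,z_{s_i}(u).$$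
In the limit $z(u|\alpha)\ge\frac12z_u(u|\alpha)z(u)>0$, so $u|\alpha\in D$.

**Step 2: the case where $D$ has a largest element $b$.** Let $\zeta=|b|$; by Step 1, $D=\{b|\alpha:\alpha\le\zeta\}$. Eventually $b<s_i$. Pass to a subnet with $s_i(\zeta)\to t\in[0,1]$ and $\rho_{s_i}(\zeta)\to P\in[0,1]$. By (3), $P\le1-t$ and $z(b)=(1+\kappa\sqrt t)P$. Since $z(b)>0$, we get $P>0$ and then $t<1$. By (2), $z(b|\alpha)=P\,z_b(b|\alpha)$ for $\alpha<\zeta$, and $z$ vanishes off $D$. So, with $c=P/(1-t)\in(0,1]$,
$$z=Pz_b+(1+\kappa\sqrt t)Pe_b^*=c\,(1-t)\big(z_b+(1+\kappa\sqrt t)e_b^*\big).$$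
If $t>0$ this is $c\,z_{b^\frown t}$ by (1). If $t=0$ it is $c(z_b+e_b^*)$.

**Step 3: the case where $D$ has no largest element.** Here we must show that the branch does not leave $T$. Let $b=\bigcup D$, a function $\eta\to(0,1)$. If $\alpha<\eta$, some $u\in D$ has $|u|>\alpha$, so $b|\alpha=u|\alpha\in D$ by Step 1. Also $b\notin D$, since otherwise $b$ would be the largest element. So $D=\{b|\alpha:\alpha<\eta\}$; as $D$ is nonempty without a largest element, $\eta$ is a limit ordinal.

Let $\alpha<\alpha'<\eta$. Since $b|(\alpha'+1)\in D$, eventually $b|(\alpha'+1)<s_i$, so $s_i$ agrees with $b$ up to and including $\alpha'$. Hence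
$$\rho_{s_i}(\alpha)=\frac{z_{s_i}(b|\alpha)}{1+\kappa\sqrt{b(\alpha)}}\ \to\ P(\alpha):=\frac{z(b|\alpha)}{1+\kappa\sqrt{b(\alpha)}}\in(0,1],$$
and likewise for $\alpha'$. Passing to the limit in $\rho_{s_i}(\alpha)=\big[\prod_{\alpha\le\delta<\alpha'}(1-b(\delta))\big]\rho_{s_i}(\alpha')$,
$$P(\alpha)=\Big[\prod_{\alpha\le\delta<\alpha'}(1-b(\delta))\Big]P(\alpha').$$
With $\alpha=0$ this gives $\prod_{\delta<\alpha'}(1-b(\delta))\ge P(0)>0$ for all $0<\alpha'<\eta$. Every finite subset of $\eta$ lies in some $\alpha'<\eta$, because $\eta$ is a limit, so $\prod_\eta(1-b)\ge P(0)>0$. That is, $b\in T$.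

The function $P$ is nondecreasing; let $c=\sup_\alpha P(\alpha)\in(0,1]$. Letting $\alpha'\uparrow\eta$ in the displayed identity gives $P(\alpha)=\rho_b(\alpha)\,c$, that is, $z(b|\alpha)=c\,z_b(b|\alpha)$ for all $\alpha<\eta$. Both $z$ and $z_b$ vanish off $D$, so $z=c\,z_b$. $\square$

## 7. A corner at every point: proof of Theorem A

Section 5 shows that $X$ is WLD and Section 4 that the basis is 1‑unconditional. It remains to find, for $x\in X$, the direction $e_s$.

**Step 1: reduction to $x\ge0$, $x\ne0$.** If $x=0$, any $s$ works, since $\|\eta e_s\|=m|\eta|\ge|\eta|$. Let $x\ne0$ and let $S$ be the sign change $e_u\mapsto\epsilon_ue_u$ with $\epsilon_ux(u)\ge0$ for all $u$. Then $Sx\ge0$. If $s$ works for $Sx$, apply $S^{-1}$: $\|x+\eta\epsilon_se_s\|\ge\|x\|+|\eta|$ for all $\eta$, and replacing $\eta$ by $\epsilon_s\eta$ shows that $s$ works for $x$. Also $x(s)=0$ if and only if $(Sx)(s)=0$. So assume $x\ge0$, $x\neq 0$.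

**Step 2 (Claim): there is $s\in T$ with $x(s)=0$ and $\langle z_s,x\rangle=\|x\|$.** By (4) and weak\* compactness of $W$ there is $z\in W$ with $\langle z,x\rangle=\|x\|>0$. By the Lemma $z=cz'$ with $c\in(0,1]$ and $z'=z_s$ or $z'=z_b+e_b^*$, and $z'\in B_{X^*}$, by (5) in the second case. Then $\|x\|=c\langle z',x\rangle\le c\|x\|$, so $c=1$. There are two cases.

If $z=z_s$, then by (5) $\|x\|\ge\langle z_s+e_s^*,x\rangle=\|x\|+x(s)$; since $x(s)\ge0$, we get $x(s)=0$.

If $z=z_b+e_b^*$, then for every $t\in(0,1)$ we have $\langle z_{b^\frown t},x\rangle\le\|x\|$, and by (1) $z_{b^\frown t}=(1-t)(z+\kappa\sqrt t\,e_b^*)$. So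
$$(1-t)\big(\|x\|+\kappa\sqrt t\,x(b)\big)\le\|x\|,\qquad\text{i.e.}\qquad(1-t)\,\kappa\,x(b)\le\sqrt t\,\|x\|.$$
Letting $t\to0$ gives $x(b)\le0$, so $x(b)=0$, and then $\langle z_b,x\rangle=\langle z,x\rangle=\|x\|$. Take $s=b$. This is the place where the attempt with $\kappa=0$ broke down.

**Step 3: the corner.** Let $s$ be as in the Claim. By (5), and since $z_s(s)=0$ and $x(s)=0$,
$$\|x+\eta e_s\|\ge\langle z_s\pm e_s^*,x+\eta e_s\rangle=\|x\|\pm\eta$$
for both signs. Hence $\|x+\eta e_s\|\ge\|x\|+|\eta|$ for all $\eta\in\mathbb R$.

By the remark in Section 2 on corners, the continuous convex function $\|\cdot\|$ is Gâteaux differentiable at no point of $X$. So $X$ is a WLD space that is not a GDS. $\square$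

As a check, let $\kappa=1$ and $x=e_\emptyset$. The norm $32/27$ of $x$ is attained by $z_s$ with $s=(\tfrac19)$, for which $z_s=\tfrac{32}{27}e_\emptyset^*$, and $\|e_\emptyset+\eta e_s\|\ge\tfrac{32}{27}+|\eta|$. So the point $e_\emptyset$, smooth for $\kappa=0$, is now a corner.

## 8. The constant in the corner: proof of Theorem B

**Part (i).** Since $\|e_s\|=m$, we have $\bar e_s=e_s/m$, and Theorem A gives $\|x+\eta\bar e_s\|\ge\|x\|+|\eta|/m$. Here $1/m\ge1/(1+\kappa^2/4)\ge1-\varepsilon$ when $\kappa$ is small. $\square$

**Part (ii).** If the constant were $1$, we could stack corner directions on each other as in $\ell_1(\omega_1)$, and one functional would see uncountably many of them. Suppose that for every $x\in X$ there is $\gamma=\gamma(x)\in\Gamma$ with $\|x+\eta\gamma\|=\|x\|+|\eta|$ for all $\eta$. We construct by recursion distinct $\gamma_\alpha\in\Gamma$ ($\alpha<\omega_1$) such that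
$$K_\alpha:=\{f\in B_{X^*}:f(\gamma_\beta)=1\text{ for all }\beta<\alpha\}\ne\emptyset\qquad(\alpha\le\omega_1).$$
We have $K_0=B_{X^*}\ne\emptyset$.

**Step 1: the choice of $\gamma_\alpha$.** Let $\alpha<\omega_1$, let $\gamma_\beta$ be given for $\beta<\alpha$, and let $K_\alpha\ne\emptyset$. As $\alpha$ is countable, there are $c_\beta>0$ with $\sum_{\beta<\alpha}c_\beta<\infty$. Put $x_\alpha=\sum_{\beta<\alpha}c_\beta\gamma_\beta$. Then $\|x_\alpha\|\le\sum c_\beta$ as $\|\gamma_\beta\|=1$, and any $f\in K_\alpha$ gives $f(x_\alpha)=\sum c_\beta$; so $\|x_\alpha\|=\sum c_\beta$. Let $\gamma_\alpha=\gamma(x_\alpha)$.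

**Step 2: $K_{\alpha+1}\ne\emptyset$.** By Hahn–Banach let $f\in B_{X^*}$ norm $x_\alpha+\gamma_\alpha$. Then $\sum_{\beta<\alpha}c_\beta f(\gamma_\beta)+f(\gamma_\alpha)=\|x_\alpha\|+1=\sum_{\beta<\alpha}c_\beta+1$. Each $f(\gamma_\beta)\le1$ and each $c_\beta>0$, so $f(\gamma_\beta)=1$ for all $\beta\le\alpha$.

**Step 3: $\gamma_\alpha$ is new.** If $\gamma_\alpha=\gamma_\beta$ with $\beta<\alpha$, then $x_\alpha-c_\beta\gamma_\alpha=\sum_{\delta\ne\beta}c_\delta\gamma_\delta$ has norm at most $\|x_\alpha\|-c_\beta<\|x_\alpha\|+c_\beta$, contradicting the choice of $\gamma_\alpha$ with $\eta=-c_\beta$.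

**Step 4: limits and the contradiction.** For a limit ordinal $\lambda\le\omega_1$, $K_\lambda=\bigcap_{\alpha<\lambda}K_\alpha$ is a decreasing intersection of nonempty weak\* compact sets, hence nonempty. Any $f\in K_{\omega_1}$ equals $1$ at uncountably many elements of $\Gamma$, contradicting the choice of $\Gamma$. $\square$

In our space the set $\{\bar e_s\}$ is such a witness, so some loss in (i) is unavoidable there.

## 9. Iterated faces in duals of WLD spaces: proof of Theorem C

Let $\Gamma$ witness that $X$ is WLD. Its span is dense, so $\Gamma$ separates the points of $X^*$.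

**Step 1: the choice of $x_\alpha$.** We want each step to use up an element of $\Gamma$ at which all later functionals are nonzero. As long as $F_\alpha$ has more than one point, choose $\gamma_\alpha\in\Gamma$ not constant on $F_\alpha$. The numbers $\max_{F_\alpha}\gamma_\alpha$ and $\max_{F_\alpha}(-\gamma_\alpha)$ are not both $0$, since otherwise $\gamma_\alpha$ would be constantly $0$ on $F_\alpha$. Let $x_\alpha$ be $\gamma_\alpha$ or $-\gamma_\alpha$, so that $\max_{F_\alpha}x_\alpha\ne0$. Then $\gamma_\alpha$ is constant and nonzero on $F_{\alpha+1}$, hence on all later $F_\beta$. Since $\gamma_\beta$ is not constant on $F_\beta$, the $\gamma_\alpha$ are distinct. By induction and compactness all $F_\alpha$ are nonempty, weak\* compact and convex: maxima of weak\* continuous functions on compact sets are attained, and at limits we intersect a decreasing family.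

**Step 2: the process stops at some $\theta<\omega_1$.** If not, $\bigcap_{\alpha<\omega_1}F_\alpha$ is nonempty by compactness, and any $f$ in it is nonzero at the uncountably many $\gamma_\alpha\in\Gamma$, a contradiction. So $F_\theta=\{z\}$ for some $\theta<\omega_1$.

**Step 3: $z$ is extreme.** Each $F_\alpha$ is a face of $C$: if a proper convex combination of two points of $C$ lies in $F_\alpha$, so do both points. This holds by induction, since the set where a linear function is maximal on $F_\alpha$ is a face of $F_\alpha$, a face of a face is a face, and intersections of faces are faces. A one-point face is an extreme point.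

**Step 4: $z$ is a weak\* $G_\delta$ point.** We claim
$$\{z\}=\bigcap_{\alpha<\theta}\{f\in C:f(x_\alpha)=z(x_\alpha)\}.$$
Let $f$ be in the right-hand side. For each $\alpha<\theta$ we have $z\in F_{\alpha+1}$, so $z(x_\alpha)=\max_{F_\alpha}x_\alpha$. Thus $f\in F_\alpha$ implies $f\in F_{\alpha+1}$; limits are clear, and by induction $f\in F_\alpha$ for all $\alpha\le\theta$. So $f=z$. Each set in the intersection is $\bigcap_n\{f\in C:|f(x_\alpha)-z(x_\alpha)|<1/n\}$, a $G_\delta$ set in $C$, and $\theta$ is countable. This proves the general part.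

This settles the debt from Section 3: for uncountable $I$, $\ell_1(I)$ is not WLD. Its dual ball with the weak\* topology is $[-1,1]^I$ with the product topology. A $G_\delta$ set containing a point $z$ contains all points that agree with $z$ on some countable set of coordinates, so it is never a singleton. Hence the dual ball has no $G_\delta$ points, contrary to what Theorem C gives for WLD spaces.

Now let $X$ be the space of Section 4 and $C=B_{X^*}$.

**Step 5: $\theta=1$ is impossible.** Otherwise some $x$ would have exactly one $f\in B_{X^*}$ with $f(x)=\|x\|$. For $x=0$ every $f\in B_{X^*}$ qualifies. For $x\ne0$, the Claim in Section 7, after the sign change is undone, gives two distinct such functionals, the ones corresponding to $z_s\pm e_s^*$.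

The remaining steps show that $\theta=2$ is possible. Take $x_0=e_\emptyset$, so that
$$F_1=\{f\in B_{X^*}:f(e_\emptyset)=m\}.$$

**Step 6: the supremum $m$ is attained at exactly one $t_*$.** The derivative $\kappa-2r-3\kappa r^2$ of $(1-r^2)(1+\kappa r)$ is strictly decreasing on $[0,1]$, positive at $0$, and equal to $-2-2\kappa<0$ at $1$. So $(1-t)(1+\kappa\sqrt t)$ attains the value $m$ at exactly one $t_*\in(0,1)$.

**Step 7: where the extreme points of $F_1$ lie.** For $\epsilon\in\{\pm1\}^T$ and $f\in X^*$ let $\epsilon f$ be the functional with $(\epsilon f)(e_u)=\epsilon(u)f(e_u)$; this is $f$ composed with a sign-change isometry. By the definition of the norm, $\|x\|=\sup_{\epsilon,s}\langle\epsilon z_s,x\rangle$ on $c_{00}(T)$, and by continuity on $X$. By Hahn–Banach separation $B_{X^*}$ is therefore the weak\*-closed convex hull of the set $\{\epsilon z_s\}$. By Krein–Milman $F_1$ is the weak\*-closed convex hull of its extreme points. Since $F_1$ is a face, these are extreme in $B_{X^*}$, and so by Milman's theorem they lie in the weak\* closure of $\{\epsilon z_s\}$. A point of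 this closure is the limit of a net $\epsilon_iz_{s_i}$. As $\{\pm1\}^T$ and $B_{X^*}$ are compact, we may pass to a subnet with $\epsilon_i\to\epsilon$ pointwise and $z_{s_i}\to z\in W$ weak\*. Evaluating at each $e_u$ shows that the limit is $\epsilon z$.

So each extreme point of $F_1$ is $\epsilon z$ with $z\in W$ and $\epsilon(\emptyset)z(e_\emptyset)=m>0$. Since $z(e_\emptyset)\ge0$, this means $\epsilon(\emptyset)=1$ and $z(e_\emptyset)=m$.

**Step 8: identification of $z$.** Here $z\ne0$, so the Lemma applies. If $z=c\,z_\emptyset$, then $z=0$, which is excluded. If $z=c(z_\emptyset+e_\emptyset^*)=c\,e_\emptyset^*$, then $z(e_\emptyset)=c\le1<m$, which is excluded. Otherwise $z=c\,z_b$ or $z=c(z_b+e_b^*)$ with $|b|\ge1$, and in both cases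
$$z(e_\emptyset)=c\,(1+\kappa\sqrt{b(0)})(1-b(0))\prod_{1\le\delta<|b|}(1-b(\delta)).$$
This is at most $m$, and it equals $m$ only if $c=1$, $b(0)=t_*$ and the last product is $1$, that is $|b|=1$. Let $s$ be this one-term sequence $(t_*)$. Then $z_s=m\,e_\emptyset^*$, and $z$ is $z_s$ or $z_s+e_s^*$.

**Step 9: $F_1$ is a segment.** As $\epsilon(\emptyset)=1$, the extreme points of $F_1$ are among $z_s$ and $z_s\pm e_s^*$. The points $z_s\pm e_s^*$ lie in $B_{X^*}$ by (5) and take the value $m$ at $e_\emptyset$, so they lie in $F_1$. Hence
$$F_1=[z_s-e_s^*,\,z_s+e_s^*].$$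
With $x_1=e_s$ we have $(z_s+\lambda e_s^*)(e_s)=\lambda$ for $\lambda\in[-1,1]$, so $F_2=\{z_s+e_s^*\}$, and $\theta=2$ is possible. $\square$
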